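\title{Starlike domains that dominate all radial harmonic majorants under an area constraint}

\begin{abstract}
For a plane domain $U$ containing the origin and a function $\Phi$ on $[0,\infty)$ that is continuous at $0$ and is a convex nondecreasing function of $\log r$, let $\Gamma_\Phi(U)$ be the value at $0$ of the least harmonic majorant of $\Phi(|z|)$ on $U$. We prove that for every $U$ of finite area there is a domain $\tilde U$, starlike with respect to the origin and independent of $\Phi$, whose area is at most that of $U$ and for which $\Gamma_\Phi(\tilde U)\ge\Gamma_\Phi(U)$ for all such $\Phi$. The Riemann map $F$ of $\tilde U$ satisfies $\operatorname{Re}(\zeta F'/F)>1/2$. After circular symmetrization a domain is described by $\log|z|$ on its boundary as a function of harmonic measure; we remove the jumps that the holes produce in this function and then minimize a Dirichlet integral above the resulting obstacle. The word ``starlike'' cannot be replaced by ``convex''.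
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $\mathcal F$ be the class of functions $\Phi:[0,\infty)\to\mathbb R$ such that $t\mapsto\Phi(e^t)$ is convex and nondecreasing on $\mathbb R$ and $\Phi(0)=\lim_{r\downarrow0}\Phi(r)$; in particular this limit is finite. Examples are $r^2$, $e^{r^2}$ and $\log^+(r/s)$ with $s>0$. For $\Phi\in\mathcal F$ the function $\Phi(|z|)$ is subharmonic in the plane, being a convex nondecreasing function of the subharmonic function $\log|z|$. If $U$ is a plane domain containing $0$, we set
\[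
\Gamma_\Phi(U)=h(0),
\]
where $h$ is the least harmonic majorant of $\Phi(|z|)$ on $U$, and $\Gamma_\Phi(U)=+\infty$ if $\Phi(|z|)$ has no harmonic majorant on $U$. We write $|D|$ for the area of a plane set $D$ and $\mathbb D$ for the unit disc. A domain $D$ is \emph{starlike} (always with respect to $0$) if $tw\in D$ whenever $w\in D$ and $0\le t\le1$.

The number $\Gamma_\Phi(U)$ measures how far the boundary of $U$ is from the origin, as seen from the origin. If $U$ is bounded and regular for the Dirichlet problem, then $h$ is the harmonic function with boundary values $\Phi(|z|)$, so $\Gamma_\Phi(U)$ is the average of $\Phi(|z|)$ over $\partial U$ with respect to harmonic measure at $0$. For the disc of radius $R$ about $0$ it is $\Phi(R)$. If $U=F(\mathbb D)$ with $F$ univalent and $F(0)=0$, then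
\[
\Gamma_\Phi(U)=\lim_{r\to1}\frac1{2\pi}\int_{-\pi}^{\pi}\Phi\big(|F(re^{i\theta})|\big)\,d\theta,\qquad |U|=\int_{\mathbb D}|F'|^2\,dA .
\]
So for simply connected domains a bound for $\Gamma_\Phi$ in terms of area is a statement about one analytic function on the disc, an integral mean against a Dirichlet integral. For a domain with holes there is no such function. The following question, from \cite{problem}, asks whether holes can ever be an advantage.

\medskip
\noindent\textbf{Question.} \emph{Let $U$ be a plane domain of finite area containing $0$.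
\begin{itemize}
\item[(i)] Is there a simply connected domain $\tilde U\ni0$, independent of $\Phi$, such that $|\tilde U|\le|U|$ and $\Gamma_\Phi(\tilde U)\ge\Gamma_\Phi(U)$ for every $\Phi\in\mathcal F$?
\item[(ii)] Can $\tilde U$ be taken starlike?
\end{itemize}}
\medskip

The three obvious constructions fail. The functional $\Gamma_\Phi$ is monotone in the domain, because a harmonic majorant on a larger domain restricts to one on a smaller domain. Filling the holes of $U$ therefore moves $\Gamma_\Phi$ the right way but increases the area, and joining the holes to the outside by slits keeps the area but moves $\Gamma_\Phi$ the wrong way. The disc $\{|z|<R\}$ with $\pi R^2=|U|$ fails as soon as $U$ contains a point of modulus greater than $R$: for $\Phi(r)=\log^+(r/R)$ the disc gives $0$, while $\Gamma_\Phi(U)>0$, because a nonnegative harmonic majorant that is positive somewhere is positive at $0$. One might still guess that the answer to (i) is yes. A hole is boundary placed close to the origin, and a region of given angular width and given extent in $\log|z|$ occupies more area the farther out it lies,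 so pushing a hole outward until it merges with the outer boundary should help on both counts. The proof below makes this precise. Both answers are yes.

\begin{theorem}\label{thm:main}
Let $U\ni0$ be a plane domain with $|U|<\infty$. There is a univalent function $F:\mathbb D\to\mathbb C$ with $F(0)=0$ and
\begin{equation}\label{eq:half}
\operatorname{Re}\frac{\zeta F'(\zeta)}{F(\zeta)}>\frac12\qquad(\zeta\in\mathbb D)
\end{equation}
such that the simply connected starlike domain $\tilde U=F(\mathbb D)$ satisfies
\[
|\tilde U|\le|U|,\qquad \sup_{\tilde U}|z|\le\sup_U|z|,\qquad \Gamma_\Phi(\tilde U)\ge\Gamma_\Phi(U)\quad\text{for all }\Phi\in\mathcal F .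
\]
\end{theorem}

Condition \eqref{eq:half} gives starlikeness through the classical criterion, which we use throughout: \emph{if $F$ is analytic in $\mathbb D$, $F(0)=0$, $F'(0)\ne0$, $F$ has no other zero, and $\operatorname{Re}(\zeta F'/F)>0$ in $\mathbb D$, then $F$ is univalent and $F(\mathbb D)$ is starlike.} We do not claim that the constant $\frac12$ is best possible.

Section~\ref{sec:green} reduces the class $\mathcal F$ to the functions $\log^+(r/s)$, that is, to circular means of the Green function. Section~\ref{sec:idea} translates the problem into one about a real function $P$ on the unit circle, the logarithm of the boundary modulus, and shows the two main steps on examples. Section~\ref{sec:obstacle} proves that any $P$ of finite energy can be raised, without increasing the Dirichlet integral, to one that comes from a starlike map. Section~\ref{sec:step} produces a suitable $P$ for symmetric domains built from finitely many annular sectors. Section~\ref{sec:symm} reduces a general domain to an increasing union of these, and Section~\ref{sec:limit} passes to the limit. Section~\ref{sec:compl}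 contains consequences and the counterexample for convex domains.

\section{Circular means of the Green function}\label{sec:green}

We first collect the facts from potential theory that the proof uses.

\medskip
\noindent\textbf{(A) Extended maximum principle.} Let $\Omega$ be a bounded domain, $E\subset\partial\Omega$ a finite set, and $v$ subharmonic and bounded above in $\Omega$. If $\limsup_{z\to\xi}v(z)\le c$ for all $\xi\in\partial\Omega\setminus E$, then $v\le c$. (Apply the ordinary maximum principle to $v+\varepsilon\sum_{e\in E}\log(|z-e|/\operatorname{diam}\Omega)$ and let $\varepsilon\to0$.)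

\medskip
\noindent\textbf{(B) Green function.} A domain $D$ whose complement is nonpolar, for instance has positive area, has a Green function $G_D(z,w)$. It is symmetric and positive, and $G_D(\cdot,w)$ is the smallest nonnegative harmonic function on $D\setminus\{w\}$ whose sum with $\log|z-w|$ is harmonic near $w$. We write $G_D=G_D(\cdot,0)$ and set $G_D=0$ off $D$. Minimality shows that $G_D$ increases with $D$. If $D_n\uparrow D$, then $G_{D_n}\uparrow G_D$: the limit is at most $G_D$, and by Harnack's theorem it is a competitor in the minimal property. If $D=F(\mathbb D)$ with $F$ univalent and $F(0)=0$, then $G_D(F(\zeta))=\log(1/|\zeta|)$.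

\medskip
\noindent\textbf{(C) Regularity.} A bounded domain $D$ is \emph{regular} if the Dirichlet problem is solvable in $D$ for all continuous boundary data. This holds if every point of $\partial D$ lies in a continuum with more than one point contained in $\mathbb C\setminus D$. For regular $D$ the function $G_D$ is continuous on $\mathbb C\setminus\{0\}$. It is then subharmonic there, since it is harmonic where it is positive and satisfies the sub-mean value inequality trivially where it vanishes.

\medskip
\noindent\textbf{(D) Least harmonic majorants.} Let $v$ be subharmonic on $D$, and let $D_k\uparrow D$ be regular domains with compact closures in $D$ such that $v$ is finite and continuous on $\partial D_k$. The solutions $h_k$ of the Dirichlet problem in $D_k$ with data $v$ increase, and the limit is the least harmonic majorant of $v$ on $D$, or $+\infty$ if there is none. (Each $h_k$ majorizes $v$ on $D_k$, and every harmonic majorant on $D$ majorizes $h_k$.) For $D=\mathbb D$ and continuous $v$ the value at $0$ is the limit of the means of $v$ over $|\zeta|=r$. If $D$ itself is regular and $v$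 is continuous on $\overline D$, the same argument identifies the least harmonic majorant with the solution of the Dirichlet problem in $D$.

\medskip
\noindent\textbf{(E) Riesz decomposition.} Let $D$ have a Green function, let $v$ be a finite subharmonic function on $D$, and let $\kappa=\Delta v/2\pi$ be its Riesz measure. Then $v$ has a harmonic majorant on $D$ if and only if the potential $G_D\kappa(z)=\int_DG_D(z,w)\,d\kappa(w)$ is not identically $+\infty$, and in that case the least harmonic majorant equals $v+G_D\kappa$ everywhere on $D$.

\medskip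
For a domain $D\ni0$ of finite area the complement has infinite area, so $G_D$ exists, and we put
\[
N_D(s)=\frac1{2\pi}\int_{-\pi}^{\pi}G_D(se^{i\varphi})\,d\varphi\qquad(s>0).
\]
By (B), $N_D(s)$ increases with $D$, and $N_{D_n}(s)\uparrow N_D(s)$ if $D_n\uparrow D$. For the disc of radius $R$ about $0$, $N_D(s)=\log^+(R/s)$.

\begin{lemma}\label{lem:reduction}
For every $\Phi\in\mathcal F$ there is a positive measure $\mu$ on $(0,\infty)$ such that for every domain $D\ni0$ of finite area
\begin{equation}\label{eq:reduction}
\Gamma_\Phi(D)=\Phi(0)+\int_{(0,\infty)}N_D(s)\,d\mu(s),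
\end{equation}
the value $+\infty$ being allowed. Moreover $N_D(s)=\Gamma_{\log^+(\cdot/s)}(D)$. Consequently $\Gamma_\Phi(\tilde U)\ge\Gamma_\Phi(U)$ for all $\Phi\in\mathcal F$ if and only if $N_{\tilde U}(s)\ge N_U(s)$ for all $s>0$.
\end{lemma}

\begin{proof}
Let $\psi(t)=\Phi(e^t)$ and let $\psi'$ be its right derivative, which is nonnegative and nondecreasing. Since $\psi$ has the finite limit $\Phi(0)$ at $-\infty$, we have $\psi'(t)\to0$ as $t\to-\infty$, so $\psi'(t)$ is the mass that the positive measure $d\psi'$ gives to $(-\infty,t]$. By Fubini's theorem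
\[
\psi(t)=\Phi(0)+\int_{-\infty}^t\psi'(x)\,dx=\Phi(0)+\int_{\mathbb R}(t-\tau)^+\,d\psi'(\tau).
\]
With $s=e^\tau$ this reads $\Phi(r)=\Phi(0)+\int_{(0,\infty)}\log^+(r/s)\,d\mu(s)$, where $\mu\ge0$ is finite on bounded sets. Let $\sigma_s$ be normalized arc length on $|w|=s$. Since $\int\log|z-w|\,d\sigma_s(w)=\log\max(|z|,s)$, the Riesz measure of $\log^+(|z|/s)$ is $\sigma_s$, and that of $\Phi(|z|)$ is $\kappa=\int\sigma_s\,d\mu(s)$. By the symmetry of the Green function, $G_D\kappa(0)=\int N_D(s)\,d\mu(s)$. If $\Phi(|z|)$ has a harmonic majorant on $D$, then (E) gives $h(0)=\Phi(0)+G_D\kappa(0)$. If it has none, then $G_D\kappa\equiv+\infty$ and both sides of \eqref{eq:reduction} are $+\infty$. For $\Phi=\log^+(\cdot/s)\in\mathcal F$ the measure $\mu$ is the unit mass at $s$.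
\end{proof}

This is the only place where the hypotheses on $\Phi$ enter: convexity makes $\mu$ positive, and monotonicity together with the finite limit at $0$ excludes a term linear in $\log r$. From now on the task is to find a starlike $\tilde U$ with $|\tilde U|\le|U|$ and $N_{\tilde U}\ge N_U$.

\begin{remark}\label{rem:trivial}
If $0<s<\sup_U|z|$, the circle $|z|=s$ meets $U$ in a nonempty open set, so $N_U(s)>0$ and the circle must meet $\tilde U$. Hence any solution has $\sup_{\tilde U}|z|\ge\sup_U|z|$, and the middle inequality of Theorem~\ref{thm:main} is an equality. If $|U|=\infty$ were allowed, $\tilde U=\mathbb C$ would answer the question: a nonconstant $\Phi\in\mathcal F$ is unbounded, while a harmonic majorant of $\Phi(|z|)$ on $\mathbb C$ is bounded below and hence constant.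
\end{remark}

\section{Boundary modulus functions: the idea in two examples}\label{sec:idea}

Functions on the unit circle are written as $2\pi$-periodic functions of $\theta$. To a bounded real function $P$ on the circle we attach its Poisson integral $h$, the analytic function $H$ on $\mathbb D$ with $\operatorname{Re}H=h$ and $\operatorname{Im}H(0)=0$, and
\[
F_P(\zeta)=\zeta e^{H(\zeta)} .
\]
Thus $F_P$ vanishes only at $0$ and $\log|F_P(re^{i\theta})|=\log r+h_r(\theta)$, where $h_r(\theta)=h(re^{i\theta})$. If $P=\sum c_ne^{in\theta}$, then $h_r=\sum c_nr^{|n|}e^{in\theta}\to P$ in $L^2$ as $r\to1$. Let $\Lambda$ be the operator $\Lambda e^{in\theta}=|n|e^{in\theta}$ on smooth functions. Then $r\partial_rh=\Lambda h_r$, and since $r\partial_rh=\operatorname{Re}(\zeta H')$,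
\begin{equation}\label{eq:argspeed}
\partial_\theta\arg F_P=\operatorname{Re}\frac{\zeta F_P'}{F_P}=1+\operatorname{Re}(\zeta H')=1+\Lambda h_r\qquad(\zeta=re^{i\theta}).
\end{equation}
Green's formula gives $\int_{|\zeta|<r}|F'|^2\,dA=\frac1{2i}\oint_{|\zeta|=r}\overline F\,dF$. Writing $\overline F\,dF=\frac12d|F|^2+i|F|^2\,d\arg F$, we obtain for $F=F_P$
\begin{equation}\label{eq:green}
\int_{|\zeta|<r}|F_P'|^2\,dA=\frac12\oint_{|\zeta|=r}|F_P|^2\,d\arg F_P=\frac{r^2}2\int_{-\pi}^{\pi}e^{2h_r}(1+\Lambda h_r)\,d\theta .
\end{equation}

\begin{lemma}\label{lem:dictionary}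
Let $P$ be bounded and real. Then $|F_P|\le e^{\sup P}$ and $\log F_P'(0)=\frac1{2\pi}\int_{-\pi}^\pi P\,d\theta$. If $F_P$ is univalent, then $|F_P(\mathbb D)|=\int_{\mathbb D}|F_P'|^2\,dA$ and
\begin{equation}\label{eq:NP}
N_{F_P(\mathbb D)}(s)=\frac1{2\pi}\int_{-\pi}^{\pi}(P-\log s)^+\,d\theta\qquad(s>0).
\end{equation}
\end{lemma}

\begin{proof}
The first two statements follow from $h\le\sup P$ and $F_P'(0)=e^{h(0)}$, and the area formula is the change of variables. The image $F_P(\mathbb D)$ is bounded, so Lemma~\ref{lem:reduction} applies to it. Harmonic majorants are conformally invariant, so $N_{F_P(\mathbb D)}(s)$ is the value at $0$ of the least harmonic majorant of $\log^+(|F_P|/s)$ on $\mathbb D$. By (D) this is the limit as $r\to1$ of $\frac1{2\pi}\int(\log r+h_r-\log s)^+\,d\theta$. Since $x\mapsto x^+$ is $1$-Lipschitz and $h_r\to P$ in $L^1$, the limit is the right side of \eqref{eq:NP}.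
\end{proof}

The right side of \eqref{eq:NP} is monotone in $P$. This suggests the plan. Find a function $p$ on the circle that represents $N_U$ as in \eqref{eq:NP}; then \emph{raise} $p$ to a function $P\ge p$ for which $F_P$ is starlike and $\int|F_P'|^2\,dA\le|U|$. Raising costs nothing for $N$. The point is that it need not cost area either, as two examples show.

\begin{example}[raising $P$ lowers the Dirichlet integral]\label{ex:exp}
Let $c>1$ and $P_0=c\cos\theta$, so $F_{P_0}=\zeta e^{c\zeta}$. Its derivative $(1+c\zeta)e^{c\zeta}$ vanishes at $-1/c\in\mathbb D$, so $F_{P_0}$ is not univalent. By \eqref{eq:argspeed} the argument runs backward on the circle where $1+c\cos\theta<0$, near $\theta=\pi$. Raise $P_0$ there: for $0\le t\le c$ put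
\[
P_t=P_0+t(1-\cos\theta)=t+b\cos\theta,\qquad b=c-t,\qquad F_{P_t}=e^t\zeta e^{b\zeta}.
\]
Then $P_0\le P_t\le c=\max P_0$. Formula \eqref{eq:green} holds with $r=1$, so $\mathcal A(t)=\int_{\mathbb D}|F_{P_t}'|^2\,dA=\frac12\int e^{2P_t}(1+b\cos\theta)\,d\theta$, and
\[
\mathcal A'(t)=\int_{-\pi}^\pi e^{2P_t}\Big[(1-\cos\theta)(1+b\cos\theta)-\tfrac12\cos\theta\Big]d\theta .
\]
Integration by parts gives $\frac12\int e^{2b\cos\theta}\cos\theta\,d\theta=b\int e^{2b\cos\theta}\sin^2\theta\,d\theta$, and $\sin^2\theta=(1-\cos\theta)(1+\cos\theta)$. Hence
\[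
\mathcal A'(t)=(1-b)\int_{-\pi}^\pi e^{2P_t}(1-\cos\theta)\,d\theta .
\]
The Dirichlet integral decreases exactly until $b=1$, and at that moment $\zeta F'/F=1+\zeta$ has positive real part: the minimizer in this family is the starlike map $e^{c-1}\zeta e^\zeta$. Section~\ref{sec:obstacle} minimizes over all $P\ge P_0$, for a general $P_0$, and finds \eqref{eq:half}.
\end{example}

\begin{example}[one hole]\label{ex:hole}
Let $0<\rho_1<\rho_2<\rho_3$ and $0<a<\pi$, and let $V$ be the disc $|z|<\rho_3$ with the hole $\{\rho_1\le|z|\le\rho_2,\ a\le|\arg z|\le\pi\}$ removed (Figure~\ref{fig:hole}). Its area is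
\[
|V|=\pi\rho_3^2-(\pi-a)(\rho_2^2-\rho_1^2).
\]
Run through the upper half of $\partial V$: along $|z|=\rho_3$ from $\rho_3$ to $-\rho_3$, then along the hole from $-\rho_2$ to $-\rho_1$. As parameter use $\theta\in[0,\pi]$, equal to $2\pi$ times the harmonic measure at $0$ of the part already covered, and let $p(\theta)$ be $\log|z|$ at the point with parameter $\theta$. Extended evenly, $p$ represents $N_V$ as in \eqref{eq:NP} (Lemma~\ref{lem:harmonicmeasure}). It equals $\log\rho_3$ up to some $\theta_1$, jumps down to $\log\rho_2$, stays constant, decreases to $\log\rho_1$ on the interval $T$ that corresponds to the radial side of the hole, and is constant again. Because of the jump, $F_p$ has infinite Dirichlet integral (Remark~\ref{rem:jump}). Remove the jump by adding $\log(\rho_3/\rho_2)$ to $p$ on $(\theta_1,\pi]$. The result $\hat P\ge p$ is continuous, equals $\log\rho_3$ to the left of $T$ and $\log(\rho_1\rho_3/\rho_2)$ to its right: the hole has been dilated by $\rho_3/\rho_2$ until it touches the outer circle. Let $\hat Y(\theta)=\arg F_{\hat P}(e^{i\theta})$, which goes from $0$ to $\pi$.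 Integrating \eqref{eq:green} by parts, as in the proof of Lemma~\ref{lem:area}, gives
\[
\int_{\mathbb D}|F_{\hat P}'|^2\,dA=\pi\rho_3^2-\int_T(\pi-\hat Y)\,\big|d(e^{2\hat P})\big|,\qquad\int_T\big|d(e^{2\hat P})\big|=\Big(\frac{\rho_3}{\rho_2}\Big)^2(\rho_2^2-\rho_1^2).
\]
If we know that $\hat Y\le a$ on $T$, that is, that the notch is at least as wide in angle as the hole was, then the notch removes at least $(\rho_3/\rho_2)^2$ times the area of the hole, and $\int|F_{\hat P}'|^2\,dA\le|V|$. The inequality $\hat Y\le a$ is the heart of Section~\ref{sec:step} (Lemma~\ref{lem:argument}). Nothing guarantees that $F_{\hat P}$ is starlike, and this is why the step of Example~\ref{ex:exp} must follow.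
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!20] (0,0) -- (2.4,0) arc (0:180:2.4) -- (-1.6,0) arc (180:120:1.6) -- (120:0.9) arc (120:180:0.9) -- cycle;
\draw[thick] (2.4,0) arc (0:180:2.4);
\draw[thick] (-1.6,0) arc (180:120:1.6) -- (120:0.9) arc (120:180:0.9);
\draw[dashed] (-2.4,0) -- (-1.6,0);
\draw[dashed] (-0.9,0) -- (2.4,0);
\node[below] at (-2,0) {$I_1$};
\node[below] at (-0.5,0) {$I_0$};
\node[below] at (0.1,0) {$0$};
\node[below] at (2.4,0) {$\rho_3$};
\node at (0.9,1.1) {$V_+$};
\begin{scope}[xshift=5.1cm]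
\fill[gray!20] (2,0) arc (0:180:2) -- cycle;
\draw[thick] (2,0) arc (0:180:2);
\draw[dashed] (-2,0) -- (2,0);
\draw[dashed,thick] (95:2) -- (95:1.3) node[right] {$\sigma_1$};
\node[above] at (95:2) {$e^{i\theta_1}$};
\node[below] at (0,0) {$0$};
\end{scope}
\begin{scope}[xshift=8cm]
\draw[->] (0,0) -- (3.6,0) node[right] {$\theta$};
\draw[thick] (0,2.2) -- (1.6,2.2);
\draw[thick] (1.6,1.5) -- (2.1,1.5) -- (2.6,0.5) -- (3.14,0.5) node[right] {$p$};
\draw[dashed,thick] (1.6,2.2) -- (2.1,2.2) -- (2.6,1.2) -- (3.14,1.2) node[right] {$\hat P$};
\node[below] at (0,0) {$0$};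
\node[below] at (1.6,0) {$\theta_1$};
\node[below] at (2.35,0) {$T$};
\node[below] at (3.14,0) {$\pi$};
\end{scope}
\end{tikzpicture}
\caption{Schematic picture for a disc with one symmetric hole. Left: the upper half $V_+$ of the domain; solid curves belong to $\partial V$, dashed segments lie in $V$. Middle: the exponential of the complexified Green function maps $V_+$ onto the half-disc minus a radial slit $\sigma_1$, the image of the segment $I_1$, and maps the solid curves to the semicircle. Right: $p=\log|z|$ on $\partial V$ as a function of the argument $\theta$ of the image point, and the function $\hat P$ obtained by removing its jump.}\label{fig:hole}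
\end{figure}

\section{Minimizing the Dirichlet integral above an obstacle}\label{sec:obstacle}

To minimize $\int|F_P'|^2\,dA$ under a pointwise constraint on $P$, we need an expression for it that is pointwise in the values of $P$. A double integral over the circle provides one. For real functions $u,v$ on the circle write $u=u(\theta)$, $u'=u(\theta')$ (in this notation the prime never denotes a derivative), and put
\[
\mathcal B(u,v)=\frac1{8\pi}\int_{-\pi}^\pi\!\int_{-\pi}^\pi\frac{(u-u')(v-v')}{\sin^2((\theta-\theta')/2)}\,d\theta\,d\theta' .
\]
Let $\mathcal H$ be the space of bounded real functions with $\mathcal B(u,u)<\infty$, with norm $\|u\|_{\mathcal H}=\|u\|_\infty+\mathcal B(u,u)^{1/2}$. Functions equal almost everywhere are identified, and inequalities, suprema and infima are understood accordingly. We use three properties.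

\emph{Products.} From $uv-u'v'=u(v-v')+v'(u-u')$ and Minkowski's inequality,
\[
\mathcal B(uv,uv)^{1/2}\le\|u\|_\infty\mathcal B(v,v)^{1/2}+\|v\|_\infty\mathcal B(u,u)^{1/2},
\]
so $\|uv\|_{\mathcal H}\le\|u\|_{\mathcal H}\|v\|_{\mathcal H}$.

\emph{Compositions.} If $\beta$ is Lipschitz with constant $C$ on the range of $u$, then $\mathcal B(\beta(u),\beta(u))\le C^2\mathcal B(u,u)$.

\emph{Douglas's formula.} If $u=\sum c_ne^{in\theta}$, then $\mathcal B(u,u)=2\pi\sum|n||c_n|^2$. Indeed, Parseval's identity gives $\int|u(\theta+\tau)-u(\theta)|^2\,d\theta=8\pi\sum|c_n|^2\sin^2(n\tau/2)$, and $\sin^2(n\tau/2)/\sin^2(\tau/2)=\sum_{|k|<|n|}(|n|-|k|)e^{ik\tau}$ has integral $2\pi|n|$. By polarization,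
\begin{equation}\label{eq:douglas}
\mathcal B(u,v)=\int_{-\pi}^\pi u\,\Lambda v\,d\theta\qquad(u\in\mathcal H,\ v\text{ smooth}).
\end{equation}

For $P\in\mathcal H$ define
\[
\mathcal D(P)=\frac12\int_{-\pi}^\pi e^{2P}\,d\theta+\frac12\mathcal B(e^{2P},P).
\]
The integrand of $\mathcal B(e^{2P},P)$ is nonnegative. More precisely, the mean value theorem gives
\begin{equation}\label{eq:mvt}
2e^{2m}(a-b)^2\le(e^{2a}-e^{2b})(a-b)\le2e^{2M}(a-b)^2\qquad(a,b\in[m,M]).
\end{equation}

\begin{lemma}\label{lem:dirichlet}
If $P\in\mathcal H$, then $\int_{\mathbb D}|F_P'|^2\,dA=\mathcal D(P)$.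
\end{lemma}

\begin{proof}
By \eqref{eq:green} and \eqref{eq:douglas},
\begin{equation}\label{eq:Dr}
\int_{|\zeta|<r}|F_P'|^2\,dA=\frac{r^2}2\Big[\int e^{2h_r}\,d\theta+\mathcal B(e^{2h_r},h_r)\Big].
\end{equation}
The left side is monotone in $r$, so it suffices to follow a sequence $r\to1$, and we choose one along which $h_r\to P$ almost everywhere. As $|h_r|\le M=\|P\|_\infty$, the first term converges to $\int e^{2P}$. By \eqref{eq:mvt} the integrand of $\mathcal B(e^{2h_r},h_r)$ lies between $0$ and $2e^{2M}$ times the integrand of $\mathcal B(h_r,h_r)$. Both integrands converge almost everywhere to the corresponding ones for $P$, and $\mathcal B(h_r,h_r)=2\pi\sum|n|r^{2|n|}|c_n|^2\to\mathcal B(P,P)$. The generalized dominated convergence theorem (if $0\le f_k\le g_k$, $f_k\to f$ and $g_k\to g$ a.e., and $\int g_k\to\int g<\infty$, then $\int f_k\to\int f$) gives $\mathcal B(e^{2h_r},h_r)\to\mathcal B(e^{2P},P)$.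
\end{proof}

\begin{remark}\label{rem:jump}
If $P$ is bounded and $\mathcal B(P,P)=\infty$, then $\int_{\mathbb D}|F_P'|^2\,dA=\infty$, since by \eqref{eq:Dr} and \eqref{eq:mvt} the integral over $|\zeta|<r$ is at least $r^2e^{2\inf P}\mathcal B(h_r,h_r)$. This happens when $P$ has a jump, because $\int_0^\delta\!\int_0^\delta(x+y)^{-2}\,dx\,dy=\infty$.
\end{remark}

\begin{proposition}\label{prop:obstacle}
Let $P_0\in\mathcal H$ and $M=\sup P_0$. There is $P\in\mathcal H$ with $P_0\le P\le M$, $\mathcal D(P)\le\mathcal D(P_0)$, and $\operatorname{Re}(\zeta F_P'/F_P)>\frac12$ in $\mathbb D$.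
\end{proposition}

\begin{proof}
We take for $P$ a minimizer of $\mathcal D$ above $P_0$. Compactness needs an upper bound on the competitors, while the variational inequality needs the freedom to raise $P$ everywhere; truncation reconciles the two.

\emph{Truncation.} For $Q\in\mathcal H$ we have $\min(Q,M)\in\mathcal H$ and $\mathcal D(\min(Q,M))\le\mathcal D(Q)$. Indeed, for $a\ge b$ let $\bar a=\min(a,M)$ and $\bar b=\min(b,M)$. Then $0\le\bar a-\bar b\le a-b$, and $0\le e^{2\bar a}-e^{2\bar b}\le e^{2a}-e^{2b}$ because $e^{2\bar a}=\min(e^{2a},e^{2M})$. So the integrands of both terms of $\mathcal D$ do not increase.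

\emph{Existence.} Let $(P_k)$ be a minimizing sequence for $\mathcal D$ in the class $\{Q\in\mathcal H:P_0\le Q\le M\}$, which contains $P_0$. With $m=\inf P_0$, \eqref{eq:mvt} gives $e^{2m}\mathcal B(P_k,P_k)\le\mathcal D(P_k)$. So $\sum_n(1+|n|)|c_n(P_k)|^2$ is bounded uniformly in $k$, the tails of the Fourier series are uniformly small in $L^2$, and a subsequence converges in $L^2$ and almost everywhere to some $P$ with $P_0\le P\le M$. All integrands are nonnegative, so Fatou's lemma gives $\mathcal B(P,P)<\infty$ and $\mathcal D(P)\le\liminf\mathcal D(P_k)$. Thus $P$ is a minimizer, and $\mathcal D(P)\le\mathcal D(P_0)$. If $Q\in\mathcal H$ and $Q\ge P_0$, then $\min(Q,M)$ is in the class, so $\mathcal D(Q)\ge\mathcal D(\min(Q,M))\ge\mathcal D(P)$. In particular $\mathcal D(P+\varepsilon\eta)\ge\mathcal D(P)$ for all $\varepsilon>0$ and all $\eta\ge0$ in $\mathcal H$.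

\emph{First variation.} Put $S=e^{2P}$. We want a conclusion that is linear in $P$, so we choose $\eta$ to cancel the weight $S$: let $\phi\ge0$ be smooth and $\eta=\phi/S=\phi e^{-2P}\in\mathcal H$. Put $S_\varepsilon=e^{2(P+\varepsilon\eta)}=S+\varepsilon Sk_\varepsilon$, where $k_\varepsilon=(e^{2\varepsilon\eta}-1)/\varepsilon$. The function $\beta_\varepsilon(t)=(e^{2\varepsilon t}-1)/\varepsilon-2t$ vanishes at $0$, and its derivative $2(e^{2\varepsilon t}-1)$ is $O(\varepsilon)$ for $|t|\le\|\eta\|_\infty$. Hence $\|k_\varepsilon-2\eta\|_{\mathcal H}=\|\beta_\varepsilon(\eta)\|_{\mathcal H}\to0$, and by the product inequality $Sk_\varepsilon\to2S\eta=2\phi$ and $S_\varepsilon\to S$ in $\mathcal H$. By bilinearity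
\[
0\le\frac{\mathcal D(P+\varepsilon\eta)-\mathcal D(P)}\varepsilon=\frac12\int Sk_\varepsilon\,d\theta+\frac12\mathcal B(Sk_\varepsilon,P)+\frac12\mathcal B(S_\varepsilon,\eta),
\]
and as $\varepsilon\downarrow0$,
\begin{equation}\label{eq:var1}
\int\phi\,d\theta+\mathcal B(\phi,P)+\frac12\mathcal B(S,\phi/S)\ge0 .
\end{equation}

\emph{Linearization.} The last term is still nonlinear in $P$, but it has a linear upper bound. With $\Delta=P-P'$ and the inequality $1-e^{-x}\le x$, applied with $x=2\Delta$ and $x=-2\Delta$,
\[
(S-S')\Big(\frac\phi S-\frac{\phi'}{S'}\Big)=\phi(1-e^{-2\Delta})+\phi'(1-e^{2\Delta})\le2\Delta\phi-2\Delta\phi'=2(P-P')(\phi-\phi');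
\]
here $\phi\ge0$ is used. So $\frac12\mathcal B(S,\phi/S)\le\mathcal B(\phi,P)$, and \eqref{eq:var1} gives
\begin{equation}\label{eq:var2}
\int\phi\,d\theta+2\mathcal B(\phi,P)\ge0\qquad\text{for all smooth }\phi\ge0 .
\end{equation}
This says that $1+2\Lambda P\ge0$ as a distribution; the factor $2$ is the origin of the constant $\frac12$.

\emph{Conclusion.} Take for $\phi$ the Poisson kernel at $w=\rho e^{it}\in\mathbb D$, $\phi=\sum\rho^{|n|}e^{in(\theta-t)}$. Then $\int\phi\,d\theta=2\pi$, $\Lambda\phi=\rho\,\partial_\rho\phi$ and $\int P\phi\,d\theta=2\pi h(w)$, so \eqref{eq:douglas} gives $\mathcal B(\phi,P)=2\pi\rho\,\partial_\rho h(w)=2\pi\operatorname{Re}(wH'(w))$, where $H'$ is the derivative of $H$. Thus $1+2\operatorname{Re}(wH'(w))\ge0$, and by \eqref{eq:argspeed} the harmonic function $\operatorname{Re}(\zeta F_P'/F_P)$ is at least $\frac12$. Its value at $0$ is $1$, so by the minimum principle the inequality is strict.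
\end{proof}

\section{Step domains: removing the jumps}\label{sec:step}

We now carry out Example~\ref{ex:hole} for a class of domains that is simple enough for explicit boundary analysis and, by Section~\ref{sec:symm}, large enough for the theorem. Polar coordinates are $z=re^{i\theta}$ with $-\pi<\theta\le\pi$.

\begin{definition}\label{def:step}
Let $0=\rho_0<\rho_1<\dots<\rho_K$ and $a_1,\dots,a_K\in(0,\pi)\cup\{\infty\}$ with $a_1=\infty$ and $a_k\ne a_{k+1}$. The $k$th \emph{cell} is the closed set $\{\rho_{k-1}\le r\le\rho_k,\ |\theta|\le a_k\}$; it is \emph{full} if $a_k=\infty$, in which case it is a whole annulus or disc. The interior $V$ of the union of the cells is a \emph{step domain}.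
\end{definition}

A step domain is a bounded domain containing $0$, symmetric in the real axis, bounded by finitely many piecewise analytic Jordan curves and hence regular by (C), with $\operatorname{dist}(0,\partial V)=\rho_1$ and $\sup_V|z|=\rho_K$. No two full cells are adjacent. The goal of this section is the following.

\begin{proposition}\label{prop:step}
For every step domain $V$ there is a univalent $F$ on $\mathbb D$ with $F(0)=0$ that satisfies \eqref{eq:half} and
\[
|F(\mathbb D)|\le|V|,\qquad N_{F(\mathbb D)}(s)\ge N_V(s)\ \ (s>0),\qquad|F|\le\rho_K,\qquad F'(0)\ge\rho_1 .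
\]
\end{proposition}

Fix $V$, and let $G=G_V$, $V_+=V\cap\{\operatorname{Im}z>0\}$, $\mathbb D_+=\mathbb D\cap\{\operatorname{Im}\zeta>0\}$ and $b_k=\min(a_k,\pi)$. For $\rho_{k-1}<r<\rho_k$ the circle of radius $r$ meets $V_+$ in the arc $0<\theta<b_k$. The set $V_+$ is a Jordan domain. Its boundary, traversed counterclockwise from $0$, begins with the \emph{front segment} $[0,\rho_K]$ and the arc of $|z|=\rho_K$ from angle $0$ to angle $b_K$. Then, for $k=K,K-1,\dots,1$, it follows the ray at angle $b_k$ from radius $\rho_k$ down to radius $\rho_{k-1}$ and, if $k\ge2$, the nondegenerate arc of $|z|=\rho_{k-1}$ from angle $b_k$ to angle $b_{k-1}$. The circular arcs, and the radial segments of the cells that are not full, make up $\partial V\cap\overline{V_+}$. The radial segment of a full cell, without its endpoints, is an open interval of the negative axis contained in $V$. We call these intervals $I_1,\dots,I_\ell$ (full cells with $k\ge2$, in the order of traversal) and $I_0=(-\rho_1,0)$. After the front segment, $|z|$ is nonincreasing along $\partial V_+$. Near $\rho_K$, and near each endpoint other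 than $0$ of an $I_j$, the domain $V$ is exactly one side of a circle centered at $0$, because a cell adjacent to a full cell has half-angle less than $\pi$.

\subsection*{The slit map}
For a simply connected domain, $\exp(-G+i\,\cdot\text{conjugate})$ is the Riemann map onto $\mathbb D$. On $V$ the conjugate of $G$ has periods, but symmetry lets us work on the simply connected half $V_+$. Let $L=-G+i\Theta$ be analytic in $V_+$. Since $G(\bar z)=G(z)$, the derivative of $G$ normal to the real axis vanishes on the front segment and on each $I_j$. By the Cauchy--Riemann equations $\Theta$, which extends harmonically across these open segments, is constant on each of them. Normalize $\Theta=0$ on the front segment. Near $0$ we have $L=\log z-g(z)$ with $g$ analytic and real on the real axis, so $\Theta$ is bounded near $0$ and equals $\pi$ on $I_0$.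

\begin{lemma}\label{lem:boundary}
The function $L$ extends continuously to $\overline{V_+}\setminus\{0\}$. Along each arc of $\partial V\cap\overline{V_+}$, traversed as above, $\Theta$ is strictly increasing and $\log z$ is a H\"older-$\frac12$ function of $\Theta$. The gradient of $G$ does not vanish at points of $V$ close to $\partial V$.
\end{lemma}

\begin{proof}
Let $z_0\in\partial V\cap\overline{V_+}$. In the coordinate $\log(z/z_0)$ circles about $0$ and rays become vertical and horizontal lines, so near $z_0$ the domain $V$ is exactly a sector of opening $\beta\in\{\frac\pi2,\pi,\frac{3\pi}2\}$. For a suitable real $\gamma$, the coordinate $t=(e^{-i\gamma}\log(z/z_0))^{\pi/\beta}$ maps the part of $V$ near $z_0$ conformally onto a half-disc $\{|t|<\delta,\ \operatorname{Im}t>0\}$; the diameter corresponds to $\partial V$, and increasing $t$ to the direction that keeps $V$ on the left. There $G$ is positive and harmonic and tends to $0$ on the diameter. By the reflection principle $G=\operatorname{Im}f$ with $f(t)=\sum_{k\ge1}c_kt^k$ analytic in $|t|<\delta$ and all $c_k$ real. If the first nonzero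 coefficient had index $k\ge2$, then $G$ would change sign in the half-disc as $\sin(k\arg t)$ does. Hence $c_1\ne0$, and $c_1>0$. On the part of the half-disc that corresponds to $V_+$ (all of it, or a quarter-disc if $z_0$ is real) $L$ and $if$ have the same real part, so $L=if+iC$ with $C$ real. This gives the continuous extension at $z_0$. On the diameter $\Theta=f+C$ has positive derivative near $t=0$, so $\Theta$ increases strictly and $t$ is a smooth function of $\Theta$. Since $\log(z/z_0)=e^{i\gamma}t^{\beta/\pi}$ with $\beta/\pi\in\{\frac12,1,\frac32\}$, it is H\"older-$\frac12$ in $t$, hence in $\Theta$. Finally $f'\ne0$ near $0$, so $\nabla G\neq0$ in $V$ near $z_0$. Compactness and symmetry finish the proof.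
\end{proof}

So along $\partial V_+\setminus\{0\}$ the function $\Theta$ is $0$ on the front segment, increases strictly on the arcs of $\partial V$, has a constant value $\theta_j$ on $\overline{I_j}$ with $0<\theta_1<\dots<\theta_\ell<\pi$, and is $\pi$ on $[-\rho_1,0)$. Each of these level sets is exactly the segment named, and for every other $\theta\in(0,\pi)$ there is a unique point $z(\theta)\in\partial V_+$ with $\Theta=\theta$, which lies on $\partial V$. Put $z(0)=\rho_K$ and $z(\pi)=-\rho_1$. By (A), applied to $\pm\Theta$ with $E=\{0\}$, we have $0<\Theta<\pi$ in $V_+$.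

Let $\chi=e^L$ and $\chi(0)=0$. This map is continuous on $\overline{V_+}$, since $G\to\infty$ at $0$, and it maps $V_+$ into $\mathbb D_+$. On $\overline{I_j}$, $1\le j\le\ell$, the function $G$ vanishes at the endpoints and has a maximum $g_j>0$, so $\chi(\overline{I_j})$ is the radial slit $\sigma_j=\{re^{i\theta_j}:e^{-g_j}\le r\le1\}$. Let $\sigma=\bigcup_{j=1}^\ell\sigma_j$.

\begin{lemma}\label{lem:slit}
The map $\chi$ is a bijection of $V_+$ onto $\mathbb D_+\setminus\sigma$. Let $Z$ be its inverse. Then $Z(\zeta)\to z(\theta)$ as $\zeta\to e^{i\theta}$ for $\theta\in(0,\pi)\setminus\{\theta_1,\dots,\theta_\ell\}$. The function $y=\arg Z\in(0,\pi)$ extends continuously to $\overline{\mathbb D_+}\setminus\{0\}$, with $y=0$ on $(0,1]$ and $y=\pi$ on $\sigma\cup[-1,0)$.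
\end{lemma}

\begin{proof}
The closed curve $\chi(\partial V_+)$ runs inside $[0,1]$ from $0$ to $1$, then along the unit circle with increasing argument to $-1$, making at each $e^{i\theta_j}$ an excursion inside $\sigma_j$ that returns to $e^{i\theta_j}$, and then inside $[-1,0]$ back to $0$. For $w\in\mathbb D_+\setminus\sigma$ the pieces inside segments can be straightened or contracted within those segments, so the curve is homotopic to $\partial\mathbb D_+$ in $\mathbb C\setminus\{w\}$ and has winding number $1$ about $w$. The argument principle holds for a function analytic in a Jordan domain and continuous on its closure (compose with a Riemann map, which extends to a homeomorphism of the closures). So $w$ has exactly one preimage in $V_+$.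

Suppose $\chi(z_0)=w_0\in\sigma_j$ with $z_0\in V_+$. As $|w_0|<1$, there is also $z_1\in I_j$ with $\chi(z_1)=w_0$. Take an open disc $B\ni z_0$ with $\overline B\subset V_+$; then $\chi(B)$ is a neighborhood of $w_0$. For a small disc $B_1$ about $z_1$ disjoint from $B$, the set $\chi(B_1\cap V_+)$ is open and contained in $\chi(B)$. Since $\sigma$ has no interior, this set contains a point of $\mathbb D_+\setminus\sigma$, which has a preimage in $B_1$ and another in $B$, a contradiction. Hence $\chi(V_+)=\mathbb D_+\setminus\sigma$.

Let $\zeta_n\in\mathbb D_+\setminus\sigma$ tend to a point $\zeta_\infty\ne0$ of the boundary of $\mathbb D_+\setminus\sigma$, and let $z_\infty$ be a limit point of $Z(\zeta_n)$. Then $\chi(z_\infty)=\zeta_\infty$, so $z_\infty\in\partial V_+\setminus\{0\}$ and $\Theta(z_\infty)=\arg\zeta_\infty$. If $\zeta_\infty\in\sigma_j$, then $z_\infty\in\overline{I_j}$ and $\arg z_\infty=\pi$. If $\zeta_\infty=e^{i\theta}$ with $\theta\in(0,\pi)$ not among the $\theta_j$, then $z_\infty=z(\theta)$. If $\zeta_\infty\in(0,1]$, then $z_\infty$ is on the front segment, and if $\zeta_\infty\in[-1,0)$,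 then $z_\infty\in[-\rho_1,0)$. In each case $\arg z_\infty$ depends only on $\zeta_\infty$. So $y$ has a limit at every point of $\overline{\mathbb D_+}\setminus\{0\}$ from within the dense set $\mathbb D_+\setminus\sigma$, and a function defined by such limits is continuous.
\end{proof}

Define
\[
Y(\theta)=y(e^{i\theta})\quad(0\le\theta\le\pi),\qquad p(\theta)=\log|z(\theta)|\quad(\theta\in[0,\pi]\setminus\{\theta_1,\dots,\theta_\ell\}),
\]
so that $z(\theta)=e^{p(\theta)+iY(\theta)}$. Between consecutive $\theta_j$ the function $p$ is nonincreasing and H\"older-$\frac12$. On each side of $\theta_j$ it is constant near $\theta_j$, and at $\theta_j$ it jumps down by $J_j=\log(\rho_k/\rho_{k-1})>0$, where $I_j=(-\rho_k,-\rho_{k-1})$. Also $\log\rho_1\le p\le p(0)=\log\rho_K$. The parameter $\theta$ is harmonic measure, in the following sense.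

\begin{lemma}\label{lem:harmonicmeasure}
$\displaystyle N_V(s)=\frac1\pi\int_0^\pi(p(\theta)-\log s)^+\,d\theta$ for all $s>0$.
\end{lemma}

\begin{proof}
Let $h$ be the solution of the Dirichlet problem in $V$ with data $\log^+(|z|/s)$. By Lemma~\ref{lem:reduction} and (D), $N_V(s)=h(0)$, and $h(\bar z)=h(z)$ by uniqueness. For small $\varepsilon>0$ the level set $\{G=\varepsilon\}$ is compact in $V$ and lies in the region near $\partial V$ where $\nabla G\ne0$, so it is a finite union of smooth closed curves. Apply Green's identity to $h$ and $G-\varepsilon$ on $\{G>\varepsilon\}$ minus a small disc about $0$. On the level set $G-\varepsilon=0$ and its outer normal derivative is $-|\nabla G|$, and the small circle contributes $2\pi h(0)$ in the limit. Thus $h(0)=\frac1{2\pi}\int_{\{G=\varepsilon\}}h|\nabla G|\,ds$. On the real axis $\nabla G$ is horizontal, so the level curves cross the axis transversally, in finitely many points. The part in $V_+$ is $\{Z(e^{-\varepsilon+i\theta})\}$, where $\theta$ runs through $(0,\pi)$ with at most the $\theta_j$ omitted, and on it $|\nabla G|\,ds=|L'|\,|dz|=|dL|=d\theta$.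 By symmetry $h(0)=\frac1\pi\int_0^\pi h(Z(e^{-\varepsilon+i\theta}))\,d\theta$. Let $\varepsilon\to0$ and use Lemma~\ref{lem:slit} and bounded convergence.
\end{proof}

\subsection*{The function without jumps}
Put
\[
\hat P(\theta)=p(\theta)+\sum_{j:\ \theta_j<\theta}J_j ,
\]
extend it continuously to $[0,\pi]$ and then evenly to the circle. The function $\hat P$ is H\"older-$\frac12$ on the circle, nonincreasing on $[0,\pi]$, constant near each $\theta_j$, and $p\le\hat P\le\hat P(0)=\log\rho_K$. It belongs to $\mathcal H$: it has finite total variation, so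
\[
\int|\hat P(\theta+\tau)-\hat P(\theta)|^2\,d\theta\le C|\tau|^{1/2}\int|\hat P(\theta+\tau)-\hat P(\theta)|\,d\theta\le C'|\tau|^{3/2},
\]
which is integrable against $d\tau/\sin^2(\tau/2)$.

Let $\hat F=F_{\hat P}=\zeta e^{\hat H}$. Privalov's theorem states that the conjugate of the Poisson integral of a H\"older function extends continuously to $\overline{\mathbb D}$; so $\hat H$ is continuous on $\overline{\mathbb D}$. Since $\hat P$ is even, its Fourier coefficients are real, and so are the Taylor coefficients of $\hat H$. Hence
\[
\hat y=\arg\zeta+\operatorname{Im}\hat H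
\]
is a continuous branch of $\arg\hat F$ on $\overline{\mathbb D_+}\setminus\{0\}$, with $\hat y=0$ on $(0,1]$ and $\hat y=\pi$ on $[-1,0)$. Let $\hat Y(\theta)=\hat y(e^{i\theta})$.

We must compare $\hat Y$ with $Y$. The functions $\log Z$ and $\log\hat F$ have real parts that differ by a locally constant function on the semicircle, so the difference of their imaginary parts has zero normal derivative there. It vanishes on the diameter. It fails to be harmonic only on the slits, and there $y$ takes its largest value. This is where the symmetric shape of $V$ is needed: the segments that separate the boundary components lie on the negative axis.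

\begin{lemma}\label{lem:argument}
$\hat Y\le Y\le\pi$ on $[0,\pi]$.
\end{lemma}

\begin{proof}
Let $\Psi=y-\hat y$. It is bounded and continuous on $\overline{\mathbb D_+}\setminus\{0\}$ and vanishes on $[-1,1]\setminus\{0\}$. In $\mathbb D_+$ the function $y$ is continuous, harmonic off $\sigma$, and equal to $\pi=\max y$ on $\sigma$, so it is at least its mean over every small circle about every point: $y$ is superharmonic. As $\hat y$ is harmonic, $\Psi$ is superharmonic in $\mathbb D_+$. Extend $\Psi$ to the upper half-plane $\mathbb H$ by $\Psi(1/\bar\zeta)=\Psi(\zeta)$; the extension is continuous, and superharmonic off the unit circle.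

Fix $\theta_*\in(0,\pi)\setminus\{\theta_1,\dots,\theta_\ell\}$. Near $e^{i\theta_*}$ the function $f=\log Z-\log\zeta-\hat H$ is analytic in $\mathbb D$, $\operatorname{Im}f=\Psi$, and $\operatorname{Re}f$ has continuous boundary values $p-\hat P$, a constant $c$ on an arc about $e^{i\theta_*}$. By the reflection principle $f$ continues analytically across the arc by $f(1/\bar\zeta)=2c-\overline{f(\zeta)}$, and taking imaginary parts shows that the continuation of $\operatorname{Im}f$ is the extended $\Psi$. So $\Psi$ is harmonic near $e^{i\theta_*}$.

Thus $-\Psi$ is subharmonic and bounded in $\mathbb H\setminus\{e^{i\theta_1},\dots,e^{i\theta_\ell}\}$, with boundary value $0$ at each point of $\mathbb R\setminus\{0\}$. A M\"obius map takes this domain to a disc with $\ell$ points removed, and (A) applies with exceptional set the images of $0$, $\infty$ and the $e^{i\theta_j}$. Hence $\Psi\ge0$, and by continuity $Y-\hat Y\ge0$ on all of $[0,\pi]$.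
\end{proof}

\begin{lemma}\label{lem:area}
$\displaystyle\int_{\mathbb D}|\hat F'|^2\,dA\le|V|$.
\end{lemma}

\begin{proof}
We write both sides as $\pi\rho_K^2$ minus an integral against the positive nonatomic measure $\nu=-d\hat P$ on $[0,\pi]$.

\emph{The area of $V$.} In polar coordinates $|V|=\sum_kb_k(\rho_k^2-\rho_{k-1}^2)=\pi\rho_K^2-\sum_k(\pi-b_k)(\rho_k^2-\rho_{k-1}^2)$, and only cells that are not full contribute to the last sum. For such a cell let $T_k\subset(0,\pi)$ be the closed parameter interval of its radial segment. On $T_k$ we have $Y=a_k$, the difference $\hat P-p$ is constant, and $p$ decreases from $\log\rho_k$ to $\log\rho_{k-1}$. So $2\int_{T_k}(\pi-Y)e^{2p}\,d\nu=(\pi-a_k)\int_{T_k}-d(e^{2p})=(\pi-a_k)(\rho_k^2-\rho_{k-1}^2)$. Off $\bigcup T_k$ the point $z(\theta)$ moves on circular arcs, $\hat P$ is locally constant, and $\nu$ vanishes. Therefore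
\begin{equation}\label{eq:areaV}
|V|=\pi\rho_K^2-2\int_{[0,\pi]}(\pi-Y)e^{2p}\,d\nu .
\end{equation}

\emph{The Dirichlet integral.} Let $p_r(\theta)=\log|\hat F(re^{i\theta})|$ and $y_r(\theta)=\hat y(re^{i\theta})$, so $y_r(0)=0$ and $y_r(\pi)=\pi$. By \eqref{eq:green}, the symmetry $\hat F(\bar\zeta)=\overline{\hat F(\zeta)}$ and integration by parts,
\[
\int_{|\zeta|<r}|\hat F'|^2\,dA=\int_0^\pi e^{2p_r}\,dy_r=\pi e^{2p_r(0)}+2\int_0^\pi(\pi-y_r)e^{2p_r}\,dp_r .
\]
As $r\to1$, $y_r\to\hat Y$ and $p_r\to\hat P$ uniformly. The total variation of $p_r$ on the circle is at most that of $\hat P$, since $p_r-\log r$ is the convolution of $\hat P$ with a probability kernel. For $g\in C^1[0,\pi]$ integration by parts gives $\int_0^\pi g\,dp_r\to\int_0^\pi g\,d\hat P$; the bound on the variations extends this to continuous $g$ and allows us to replace $g$ by functions $g_r\to g$ uniformly. Hence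
\begin{equation}\label{eq:areaF}
\int_{\mathbb D}|\hat F'|^2\,dA=\pi\rho_K^2-2\int_{[0,\pi]}(\pi-\hat Y)e^{2\hat P}\,d\nu .
\end{equation}

By Lemma~\ref{lem:argument}, $\pi-\hat Y\ge\pi-Y\ge0$, and $e^{2\hat P}\ge e^{2p}$. Since $\nu\ge0$, which is the monotonicity of $|z|$ along $\partial V_+$, more is subtracted in \eqref{eq:areaF} than in \eqref{eq:areaV}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:step}]
Apply Proposition~\ref{prop:obstacle} to $P_0=\hat P$, with $M=\log\rho_K$, and let $F=F_P$. It satisfies \eqref{eq:half} and is therefore univalent. By Lemmas~\ref{lem:dictionary}, \ref{lem:dirichlet} and \ref{lem:area},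
\[
|F(\mathbb D)|=\mathcal D(P)\le\mathcal D(\hat P)=\int_{\mathbb D}|\hat F'|^2\,dA\le|V| .
\]
By \eqref{eq:NP}, the inequality $P\ge\hat P$, the evenness of $\hat P$, the inequality $\hat P\ge p$ on $[0,\pi]$, and Lemma~\ref{lem:harmonicmeasure},
\[
N_{F(\mathbb D)}(s)\ge\frac1\pi\int_0^\pi(\hat P-\log s)^+\,d\theta\ge\frac1\pi\int_0^\pi(p-\log s)^+\,d\theta=N_V(s).
\]
Finally $\log\rho_1\le P\le\log\rho_K$, so Lemma~\ref{lem:dictionary} gives $|F|\le\rho_K$ and $F'(0)\ge\rho_1$.
\end{proof}

\section{Circular symmetrization and exhaustion by step domains}\label{sec:symm}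

A general domain has neither the symmetry nor the monotone boundary modulus used in Section~\ref{sec:step}. Circular symmetrization supplies both; it preserves area and does not decrease $N$.

Let $U\ni0$ be a domain and $R=\sup_U|z|\le\infty$. Since $U$ is open and connected, the circle $|z|=r$ meets $U$ exactly for $r\in[0,R)$. Call $r$ \emph{full} if the whole circle lies in $U$, and then put $A(r)=\infty$; in particular $A(0)=\infty$. For the other $r\in(0,R)$ let $2A(r)\in(0,2\pi]$ be the angular measure of $U\cap\{|z|=r\}$. The \emph{circular symmetrization} of $U$ is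
\[
U^*=\{re^{i\theta}:0\le r<R,\ |\theta|<A(r)\},\qquad-\pi<\theta\le\pi .
\]
The full radii form a relatively open subset of $[0,R)$ by compactness of circles, and the angular measure is lower semicontinuous in $r$ by Fatou's lemma, so $A$ is lower semicontinuous. It follows that $U^*$ is open. It is connected, since it contains $[0,R)$ and each of its points is joined to $[0,R)$ by a circular arc. Also $|U^*|=|U|$, $\sup_{U^*}|z|=R$, and $D\subset U$ implies $D^*\subset U^*$. The point $-r$ with $r>0$ lies in $U^*$ if and only if $r$ is full.

The next proposition is a case of Baernstein's theorem \cite{baernstein}; we give a complete proof.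

\begin{proposition}\label{prop:symm}
If $U\ni0$ is a domain of finite area, then $N_U(s)\le N_{U^*}(s)$ for all $s>0$.
\end{proposition}

The quantities to be compared are functions of the radius alone, with no maximum principle available for them. The remedy is to embed them in functions of $(r,\theta)$: for $G_U$, the largest integral over a set of measure $2\theta$ on the circle of radius $r$; for $G_{U^*}$, the integral over the arc $[-\theta,\theta]$. The first is subharmonic, the second is harmonic in the upper half of $U^*$, and at $\theta=\pi$ they reduce to $2\pi N_U$ and $2\pi N_{U^*}$.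

\begin{proof}
\emph{Step 1: reduction to grid domains.} Let $C_n$ be the union of the closed dyadic squares of side $2^{-n}$ contained in $U\cap\{|z|\le n\}$, and for large $n$ let $U_n$ be the component of $\operatorname{int}C_n$ containing $0$. The $C_n$ increase, and a path in $U$ from $0$ to a given point lies in $\operatorname{int}C_n$ for large $n$, so $U_n\uparrow U$. Since $N_{U_n}\uparrow N_U$ and $N_{U_n^*}\le N_{U^*}$, it suffices to prove the proposition for $U_n$. So let $U=U_n$, a bounded domain with two further properties.
\begin{itemize}
\item[(a)] $\partial U$ is contained in finitely many line segments, so it meets each circle $|z|=r$ in a finite set.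
\item[(b)] Every point $\xi\notin U$ lies in a closed square or closed disc contained in $\mathbb C\setminus U$.
\end{itemize}
For (b), if $\xi\notin\operatorname{int}C_n$, then some closed grid square $S\ni\xi$ is not among those forming $C_n$; its interior misses $C_n$, so $S$ misses the open set $\operatorname{int}C_n$. If $\xi\in\operatorname{int}C_n$, then a disc about $\xi$ lies in another component.

By (b) and (C), $U$ is regular. So is $U^*$. Let $z_0\in\partial U^*$ and $r=|z_0|$; since $z_0\notin U^*$, either $r=R$ or $r<R$ is not full. If $r=R$, the circle $|z|=R$ misses $U^*$. If $r<R$ and $A(r)<\pi$, the arc $\{re^{i\theta}:|\theta|\ge A(r)\}$ is a nondegenerate continuum through $z_0$ that misses $U^*$. If $A(r)=\pi$, then $z_0=-r$, and the circle $|z|=r$ contains a point $\xi\notin U$. The moduli of the points of the square or disc in (b) fill a nondegenerate interval containing $r$, and none of them is full, so a nondegenerate segment of the negative axis through $-r$ misses $U^*$. By (C), $u=G_U$ and $v=G_{U^*}$ are continuous on $\mathbb C\setminus\{0\}$, and $u$ is subharmonic there.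

\emph{Step 2: the two functions.} For $r>0$ let $\tilde u_r$ be the decreasing rearrangement of $t\mapsto u(re^{it})$, the nonincreasing function on $[0,2\pi]$ with the same distribution. It is continuous, because a continuous function on the circle takes values in every open subinterval of its range on a set of positive measure, and $\tilde u_r(2\pi)$ is the minimum of $u$ on the circle. For $0\le\theta\le\pi$ put
\[
u^\star(re^{i\theta})=\max_{|E|=2\theta}\int_Eu(re^{it})\,dt=\int_0^{2\theta}\tilde u_r(\tau)\,d\tau,\qquad w(re^{i\theta})=\int_{-\theta}^\theta v(re^{it})\,dt,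
\]
where $E$ runs over measurable subsets of $\mathbb R/2\pi\mathbb Z$ and $|E|$ is the length of $E$. With $\lambda=\tilde u_r(2\theta)$ we have $|\{u>\lambda\}|\le2\theta\le|\{u\ge\lambda\}|$ on the circle, and every $E$ of measure $2\theta$ with $\{u>\lambda\}\subset E\subset\{u\ge\lambda\}$ up to null sets is maximizing, since $\int(\mathbf 1_{E'}-\mathbf 1_E)(u-\lambda)\,dt\le0$ for any competitor $E'$. Both functions are continuous on $\{\operatorname{Im}z\ge0\}\setminus\{0\}$; for $u^\star$, note that it is Lipschitz in $\theta$ locally uniformly in $r$, and that changing $r$ to $r'$ changes it by at most $2\pi\max_t|u(re^{it})-u(r'e^{it})|$.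

\emph{Step 3: $u^\star$ is subharmonic in the upper half-plane.} Subharmonicity is conformally invariant, so we use the coordinate $\log z=X+i\theta$, $0<\theta<\pi$, and write $u(X,t)$ and $u^\star(X,\theta)$. Fix $(X,\theta)$, $r=e^X$ and $\lambda=\tilde u_r(2\theta)$. We claim that some maximizing $E$ is a union of finitely many disjoint nondegenerate closed arcs. If $u$ is constant on the circle, any arc of length $2\theta$ will do; suppose it is not. If $\lambda>0$, the set $\{u=\lambda\}$ on the circle is finite. Otherwise it has an accumulation point, where $u=\lambda>0$, so the point is in $U$, and by real analyticity $u\equiv\lambda$ on the component of $U\cap\{|z|=r\}$ containing it. That component is not the whole circle, as $u$ is not constant, so it has an endpoint on $\partial U$, where $u=0$; this is a contradiction. Thus $\{u>\lambda\}$ is a finite union of open arcs of total length $2\theta$, and its closure is the required $E$. If $\lambda=0$, then $\{u>0\}=U\cap\{|z|=r\}$ is a finite union of arcs by (a), of length at most $2\theta$, and its complement is a finite union of closed arcs and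 points. Add arcs from the complement to reach length $2\theta$, and take the closure.

Let $E$ consist of $k\ge1$ disjoint arcs; as $2\theta<2\pi$, none is the whole circle. Let $\rho>0$ be smaller than $\theta$, $\pi-\theta$, and half the length of every arc and every gap of $E$. For $|\alpha|\le\pi$ put $\eta=|\rho\sin\alpha|$, $X_\alpha=X+\rho\cos\alpha$ and
\[
E_1=(E+\eta)\cup(E-\eta),\qquad E_2=(E+\eta)\cap(E-\eta).
\]
In $E_1$ each arc of $E$ is lengthened by $\eta$ at both ends without overlap, so $|E_1|=2\theta+2k\eta$; and $|E_1|+|E_2|=4\theta$ gives $|E_2|=2\theta-2k\eta$. Choose $T\subset E_1\setminus E_2$ with $|T|=2(k-1)\eta$, which is possible since $|E_1\setminus E_2|=4k\eta$. The sets $E_1\setminus T$ and $E_2\cup T$ have measures $2(\theta+\eta)$ and $2(\theta-\eta)$, and the sum of their indicator functions is $\mathbf 1_{E+\eta}+\mathbf 1_{E-\eta}$. Therefore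
\[
u^\star(X_\alpha,\theta+\eta)+u^\star(X_\alpha,\theta-\eta)\ge\int_E\big(u(X_\alpha,t+\eta)+u(X_\alpha,t-\eta)\big)\,dt .
\]
Integrate over $\alpha\in[-\pi,\pi]$ and divide by $4\pi$. Pairing $\alpha$ with $-\alpha$, the left side becomes the mean of $u^\star$ over the circle of radius $\rho$ about $(X,\theta)$, and the right side becomes the integral over $t\in E$ of the mean of $u$ over the circle of radius $\rho$ about $(X,t)$. Since $u$ is subharmonic, the latter is at least $\int_Eu(X,t)\,dt=u^\star(X,\theta)$. A continuous function with this local sub-mean value property is subharmonic.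

\emph{Step 4: properties of the difference.} Let $U_+^*=\{0<r<R,\ 0<\theta<\min(A(r),\pi)\}$ be the upper half of $U^*$, a bounded domain. If $re^{i\theta}\in U_+^*$, the arc $\{re^{it}:|t|\le\theta\}$ lies in $U^*$, where $v$ is harmonic. Since $w_\theta=v(X,\theta)+v(X,-\theta)$,
\[
w_{XX}+w_{\theta\theta}=\int_{-\theta}^\theta v_{XX}\,dt+v_t(X,\theta)-v_t(X,-\theta)=\int_{-\theta}^\theta(v_{XX}+v_{tt})\,dt=0 .
\]
So $Q=u^\star-w$ is subharmonic in $U_+^*$. It is continuous on $\{\operatorname{Im}z\ge0\}\setminus\{0\}$, and bounded near $0$ because both terms are $-2\theta\log r+O(1)$. Put $q(r)=Q(-r)=2\pi(N_U(r)-N_{U^*}(r))$. Then: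
\begin{itemize}
\item[(1)] $Q=0$ for $\theta=0$, and for $r\ge R$;
\item[(2)] if $r<R$ is not full, $Q(re^{i\theta})$ is constant for $A(r)\le\theta\le\pi$, because $u$ vanishes off a set of measure $2A(r)$ and $v$ vanishes for $|t|\ge A(r)$;
\item[(3)] on each interval of full radii $q$ is an affine function of $\log r$, being $2\pi$ times the circular mean of the function $u-v$, harmonic in an annulus; on the maximal interval $(0,r_0)$ of full radii it is constant, because $u-v$ is harmonic in the disc $|z|<r_0$.
\end{itemize}

\emph{Step 5: the maximum principle.} The boundary values of $Q$ are not known on the part of $\partial U_+^*$ that comes from $\partial U^*$; what is known there is the sign of a derivative, and we make it strict by a perturbation. Let $\varepsilon>0$, $Q_\varepsilon=Q-\varepsilon\theta$, $M=\sup_{U_+^*}Q_\varepsilon$, and suppose $M>0$. By (A) with $E=\{0\}$, $M$ is the supremum of $Q_\varepsilon$ over $\partial U_+^*\setminus\{0\}$. In $0<|z|<r_0$ this boundary consists of a piece of the positive axis, where $Q_\varepsilon=0$, and the interval $(-r_0,0)$, where $Q_\varepsilon$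 is constant and equal to its value at the boundary point $-r_0$. So $M$ is attained at a boundary point $r_1e^{i\theta_1}$ with $r_1\ge r_0$, and $\theta_1>0$, $r_1<R$ by (1). If $r_1$ is full, then $\theta_1=\pi$ and $r_1$ lies in a maximal interval $(r',r'')$ of full radii with $r'\ge r_0$. By (3), $M$ is also attained at one of the boundary points $-r'$, $-r''$, and not at $-R$. So we may assume that $r_1<R$ is not full. Then $\theta_1\ge A_1:=A(r_1)$, since the point is not in $U_+^*$, and (2) gives $Q_\varepsilon(r_1e^{iA_1})\ge M$. For $0<\theta<A_1$,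
\[
\partial_\theta Q_\varepsilon(r_1e^{i\theta})=2\tilde u_{r_1}(2\theta)-v(r_1e^{i\theta})-v(r_1e^{-i\theta})-\varepsilon\le2\tilde u_{r_1}(2\theta)-\varepsilon .
\]
Now $\tilde u_{r_1}(2A_1)=0$: if $A_1<\pi$ because $|\{u>0\}|=2A_1$, and if $A_1=\pi$ because $u$ vanishes somewhere on the circle. So the derivative is negative for $\theta$ slightly below $A_1$, and $Q_\varepsilon>M$ at points of $U_+^*$, a contradiction.

Hence $Q\le\varepsilon\theta$ in $U_+^*$ for every $\varepsilon$, and $Q\le0$ on $\overline{U_+^*}\setminus\{0\}$. If $r<R$ is full, then $-r\in\overline{U_+^*}$; if not, then $re^{iA(r)}\in\overline{U_+^*}$ and $q(r)=Q(re^{iA(r)})$ by (2). So $q(r)\le0$ for $r<R$, and $q(r)=0$ for $r\ge R$.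
\end{proof}

\begin{lemma}\label{lem:exhaust}
For every domain $U\ni0$ there are step domains $V_n$, $n\ge n_0$, with $V_n\uparrow U^*$.
\end{lemma}

\begin{proof}
Let $\delta=2^{-n}$, let $k_n$ be the largest integer $k\le4^n$ with $k\delta<R$, and for $1\le k\le k_n$ let $\alpha_k>0$ be the minimum of the lower semicontinuous function $A$ on $[(k-1)\delta,k\delta]$. To this interval of radii assign the half-angle $\infty$ if $\alpha_k=\infty$, and $(1-2^{-n})\alpha_k<\pi$ otherwise; merge neighboring cells with equal half-angle. For $n\ge n_0$ we have $k_n\ge1$ and $\alpha_1=\infty$, so this defines a step domain $V_n$. Each closed cell lies in $U^*$, since its half-angle is less than $A(r)$ for each of its radii $r$, or all its radii are full.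

We have $V_n\subset V_{n+1}$: the integer $2k_n$ satisfies both conditions at level $n+1$, so $2k_n\le k_{n+1}$; the minimum of $A$ over half of an interval is not smaller; and $1-2^{-n}$ increases. Let $re^{i\theta}\in U^*$. Since $k_n2^{-n}\to R$, the radius $r$ is less than the outer radius of $V_n$ for large $n$. If $r$ is full, so are all nearby radii, and for large $n$ the cells whose radii include $r$ are full. Otherwise choose $c$ with $|\theta|<c<A(r)$; then $A>c$ near $r$, and for large $n$ those cells have half-angle at least $(1-2^{-n})c>|\theta|$. In both cases $re^{i\theta}\in V_n$.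
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:limit}

Let $V_n\uparrow U^*$ be as in Lemma~\ref{lem:exhaust}. Then $|V_n|\le|U|$, $\sup_{V_n}|z|\le\sup_U|z|$, $\operatorname{dist}(0,\partial V_n)\ge d:=\operatorname{dist}(0,\partial V_{n_0})>0$, and $N_{V_n}\uparrow N_{U^*}$. Let $F_n$ be the map given by Proposition~\ref{prop:step} for $V_n$, and $\tilde U_n=F_n(\mathbb D)$. The domains $\tilde U_n$ need not be monotone, and the inequality we need, $N_{\tilde U}\ge\lim N_{\tilde U_n}$, is the opposite of the one Fatou's lemma gives. So we need a uniform bound on the Green functions, and it comes from the finiteness of the area.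

Write $F_n=\sum_{k\ge1}a_k^{(n)}\zeta^k$. Then $\pi\sum_kk|a_k^{(n)}|^2=\int_{\mathbb D}|F_n'|^2\,dA=|\tilde U_n|\le|U|$, and the Cauchy--Schwarz inequality gives
\begin{equation}\label{eq:growth}
|F_n(\zeta)|^2\le\sum_kk|a_k^{(n)}|^2\cdot\sum_k\frac{|\zeta|^{2k}}k\le\frac{|U|}\pi\log\frac1{1-|\zeta|^2} .
\end{equation}

\emph{The limit map.} By \eqref{eq:growth} and Montel's theorem a subsequence, which we do not relabel, converges locally uniformly to an analytic $F=\sum a_k\zeta^k$ with $F(0)=0$ and $F'(0)\ge d$. The functions $F_n/\zeta$ have no zeros, and their limit $F/\zeta$ is nonzero at $0$, so it has no zeros by Hurwitz's theorem. Hence $\zeta F_n'/F_n\to\zeta F'/F$ locally uniformly and $\operatorname{Re}(\zeta F'/F)\ge\frac12$. The value at $0$ is $1$, so the minimum principle gives \eqref{eq:half}. Thus $F$ is univalent and $\tilde U=F(\mathbb D)$ is starlike. Since $a_k^{(n)}\to a_k$, Fatou's lemma for series gives $|\tilde U|=\pi\sum k|a_k|^2\le|U|$, and $|F|\le\sup_U|z|$ because $|F_n|\le\sup_U|z|$.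

\emph{Convergence of the Green functions.} Fix $s>0$ and $z$ with $|z|=s$. By (B), $G_{\tilde U_n}(z)=\log(1/|\zeta_n|)$ if $z=F_n(\zeta_n)$, and $G_{\tilde U_n}(z)=0$ if $z\notin\tilde U_n$. If $z=F(\zeta_0)\in\tilde U$, then by Hurwitz's theorem every small disc about $\zeta_0$ contains the preimage $\zeta_n$ for large $n$, so $G_{\tilde U_n}(z)\to\log(1/|\zeta_0|)=G_{\tilde U}(z)$. If $z\notin\tilde U$, then $G_{\tilde U_n}(z)\to0$; otherwise infinitely many preimages $\zeta_n$ would stay in a compact subset of $\mathbb D$ and accumulate at a point $\zeta_0$ with $F(\zeta_0)=z$. By \eqref{eq:growth} every preimage satisfies $|\zeta_n|^2\ge1-e^{-\pi s^2/|U|}$, so the functions $G_{\tilde U_n}$ are uniformly bounded on $|z|=s$. By bounded convergence $N_{\tilde U_n}(s)\to N_{\tilde U}(s)$.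

\emph{Conclusion.} By Propositions~\ref{prop:step} and \ref{prop:symm},
\[
N_{\tilde U}(s)=\lim N_{\tilde U_n}(s)\ge\lim N_{V_n}(s)=N_{U^*}(s)\ge N_U(s)\qquad(s>0),
\]
and Lemma~\ref{lem:reduction} gives $\Gamma_\Phi(\tilde U)\ge\Gamma_\Phi(U)$ for all $\Phi\in\mathcal F$. No $\Phi$ entered the construction of $\tilde U$. \qed

\section{Variants, consequences, and the convex case}\label{sec:compl}

Throughout this section $\tilde U=F(\mathbb D)$, $F=\sum a_k\zeta^k$, is the domain of Theorem~\ref{thm:main}, except in Proposition~\ref{prop:convex}.

\begin{remark}[equal area]\label{rem:equal}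
If the bound on $\sup_{\tilde U}|z|$ is dropped, one can have $|\tilde U|=|U|$: replace $F$ by $\lambda F$ with $\lambda=(|U|/|\tilde U|)^{1/2}\ge1$. Condition \eqref{eq:half} is unchanged, and $\lambda\tilde U\supset\tilde U$ by starlikeness, so no $\Gamma_\Phi$ decreases.
\end{remark}

\begin{remark}[the finite limit at $0$ is not needed]\label{rem:log}
Let $\Phi(e^t)$ be finite, convex and nondecreasing for $t\in\mathbb R$, with $\Phi(0):=\lim_{r\downarrow0}\Phi(r)=-\infty$, for example $\Phi=\log$. Then still $\Gamma_\Phi(\tilde U)\ge\Gamma_\Phi(U)$. Choose $d>0$ with $\{|z|\le d\}\subset U\cap\tilde U$ and $n>-\Phi(d)$. Then $\Phi_n=\max(\Phi,-n)$ belongs to $\mathcal F$ and equals $\Phi$ on $[d,\infty)$. Compute the least harmonic majorants by (D), with exhaustions whose members contain $\{|z|\le d\}$. Only values at points with $|z|\ge d$ enter, so $\Gamma_\Phi=\Gamma_{\Phi_n}$ for both domains.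
\end{remark}

\begin{corollary}\label{cor:applications}
Let $U\ni0$ be a domain of finite area.
\begin{itemize}
\item[(a)] $\Gamma_{r^2}(U)\le|U|/\pi$, with equality for discs centered at $0$.
\item[(b)] There is an absolute constant $C$ such that $\Gamma_{e^{r^2}}(U)\le C/2\pi$ whenever $|U|\le\pi$.
\end{itemize}
\end{corollary}

\begin{proof}
By conformal invariance and (D), $\Gamma_\Phi(\tilde U)$ is the limit as $r\to1$ of the means of $\Phi(|F|)$ over $|\zeta|=r$. For $\Phi=r^2$ this gives $\Gamma_{r^2}(U)\le\sum|a_k|^2\le\sum k|a_k|^2\le|U|/\pi$; for the disc of radius $R$ both sides of (a) equal $R^2$. For (b) we use the Chang--Marshall theorem \cite{changmarshall}: there is an absolute constant $C$ such that $\int_0^{2\pi}e^{|f(e^{i\theta})|^2}\,d\theta\le C$ whenever $f$ is analytic in $\mathbb D$, $f(0)=0$ and $\int_{\mathbb D}|f'|^2\,dA\le\pi$. Apply it to $f(\zeta)=F(r\zeta)$, whose Dirichlet integral is at most $|\tilde U|\le\pi$, and let $r\to1$.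
\end{proof}

A starlike domain can reach far out along a thin spike at almost no cost in area, and by Remark~\ref{rem:trivial} the domain $\tilde U$ must reach as far as $U$ does. A convex domain that contains a large disc cannot do this.

\begin{proposition}\label{prop:convex}
Let $U_\varepsilon=\mathbb D\cup\{x+iy:0<x<2,\ |y|<\varepsilon\}$. For small $\varepsilon>0$ there is no convex domain $W\ni0$ with $|W|\le|U_\varepsilon|$ and $\Gamma_\Phi(W)\ge\Gamma_\Phi(U_\varepsilon)$ for all $\Phi\in\mathcal F$.
\end{proposition}

\begin{proof}
Suppose $W$ is such a domain. Then $|W|\le\pi+4\varepsilon$, and $N_W\ge N_{U_\varepsilon}$ by Lemma~\ref{lem:reduction}. Let $f=\sum b_k\zeta^k$ be the Riemann map of $\mathbb D$ onto $W$ with $f(0)=0$ and $b_1>0$. Near $0$, $G_W(z)=-\log|z|+\log|z/f^{-1}(z)|$, and the last term is harmonic with value $\log b_1$ at $0$. So for small $s$ we have $\log(b_1/s)=N_W(s)\ge N_{U_\varepsilon}(s)\ge N_{\mathbb D}(s)=\log(1/s)$, that is, $b_1\ge1$. From $\sum k|b_k|^2\le1+4\varepsilon/\pi$ we get $b_1^2\le1+4\varepsilon/\pi$ and $\sum_{k\ge2}k|b_k|^2\le4\varepsilon/\pi$. As in \eqref{eq:growth},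 it follows that $|f(\zeta)-\zeta|<0.005$ on $|\zeta|=0.995$ once $\varepsilon$ is below an absolute threshold. By Rouch\'e's theorem $f$ then takes every value $w$ with $|w|<0.99$, since $|\zeta-w|>0.005$ on that circle. Moreover $N_W(1.9)\ge N_{U_\varepsilon}(1.9)>0$, so $W$ contains a point of modulus $1.9$. By convexity $W$ contains the convex hull of this point and the disc $|z|<0.99$. The hull consists of a circular sector and two right triangles, with total area
\[
0.99^2\Big(\pi-\arccos\frac{0.99}{1.9}\Big)+0.99\sqrt{1.9^2-0.99^2}>0.98\cdot\frac{2\pi}3+0.99\cdot1.62>3.6,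
\]
where we used $0.99/1.9>\frac12$ and $1.9^2-0.99^2=2.6299>1.62^2$. For small $\varepsilon$ this exceeds $\pi+4\varepsilon$, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{baernstein}
Baernstein, Acta Math. \textbf{133} (1974).

\bibitem{changmarshall}
Chang and Marshall, Amer. J. Math. \textbf{107} (1985).

\bibitem{problem}
\emph{Properties of extremal functions for some nonlinear functionals on Dirichlet spaces},
\texttt{http://www.electronicsandbooks.com/\allowbreak edt/\allowbreak manual/\allowbreak Magazine/\allowbreak T/\allowbreak Transactions\%20of\%20\allowbreak the\%20American\%20\allowbreak Mathematical\%20\allowbreak Society\%20US/\allowbreak 1900-2006/\allowbreak 1996-348-07/\allowbreak S0002-9947-96-01656-X.pdf}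

\end{thebibliography}
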